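# Cyclicity of the boundary spectrum of a positive semigroup

## 1. An eigenfunction whose modulus is invariant

Let $X$ be a locally compact (Hausdorff) space and $E=C_0(X)$ the space of complex continuous functions on $X$ that vanish at infinity. Let $(T(t))_{t\ge0}$ be a strongly continuous semigroup on $E$ that is positive: $u\ge0$ implies $T(t)u\ge0$. Let $A$ be its generator. We begin with a case that can be settled by measure theory alone.

For $f\in E$ and $m\in\mathbb Z$ put
$$f^{[m]}(x)=|f(x)|\Big(\frac{f(x)}{|f(x)|}\Big)^m\ \text{ if } f(x)\ne0,\qquad f^{[m]}(x)=0\ \text{ if } f(x)=0 .$$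
Since $|f^{[m]}|=|f|$, this function is continuous also at the zeros of $f$ and vanishes at infinity, so $f^{[m]}\in E$. Note that $f^{[1]}=f$ and $f^{[0]}=|f|$.

**Proposition 1.** Let $0\ne f\in C_0(X)$ and $\alpha\in\mathbb R$ satisfy $T(t)f=e^{i\alpha t}f$ and $T(t)|f|=|f|$ for all $t\ge0$. Then $T(t)f^{[m]}=e^{im\alpha t}f^{[m]}$ for all $t\ge 0$, $m\in\mathbb Z$. In particular every $im\alpha$ is an eigenvalue of $A$.

**Proof.** Fix $t$ and $x$. The map $u\mapsto (T(t)u)(x)$ is a positive linear functional on $C_0(X)$, so by the Riesz representation theorem it is $u\mapsto\int u\,d\mu$ for a finite positive Radon measure $\mu$.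

If $f(x)=0$, then $\int|f|\,d\mu=|f(x)|=0$. Since $|f^{[m]}|=|f|$, also $\int f^{[m]}d\mu=0=e^{im\alpha t}f^{[m]}(x)$.

If $f(x)\neq0$, put $c=e^{i\alpha t}f(x)/|f(x)|$, so $|c|=1$. Then
$$\int\big(|f|-\operatorname{Re}(\bar c f)\big)\,d\mu=|f(x)|-\operatorname{Re}\big(\bar c\,e^{i\alpha t}f(x)\big)=|f(x)|-|f(x)|=0 .$$
The integrand is non-negative, so it vanishes $\mu$-a.e. This means $f=c|f|$ $\mu$-a.e., hence $f^{[m]}=c^m|f|$ $\mu$-a.e., and
$$(T(t)f^{[m]})(x)=c^m\int|f|\,d\mu=c^m|f(x)|=e^{im\alpha t}f^{[m]}(x).$$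
Finally, $T(t)g=e^{im\alpha t}g$ for all $t$ gives $g\in D(A)$ and $Ag=im\alpha g$. $\square$

For example, let $X=\mathbb T$ be the circle, with functions viewed as $2\pi$-periodic in $\theta$, and let $T(t)f(\theta)=f(\theta+t)$. The function $f=e_n$, $e_n(\theta)=e^{in\theta}$, has $T(t)f=e^{int}f$ and $|f|=1$. So the proposition applies, and $f^{[m]}=e_{nm}$.

The set $\{im\alpha:m\in\mathbb Z\}$ that appeared here leads to the following definitions.

**Definitions.** Assume $\sigma(A)\ne\emptyset$. The *spectral bound* is $s(A)=\sup\{\operatorname{Re}\lambda:\lambda\in\sigma(A)\}$, and the *boundary spectrum* is $\sigma_b(A)=\sigma(A)\cap(s(A)+i\mathbb R)$. A set $S\subseteq s(A)+i\mathbb R$ is *cyclic* if $s(A)+i\alpha\in S$ ($\alpha\in\mathbb R$) implies $s(A)+im\alpha\in S$ for all $m\in\mathbb Z$.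

With $s(A)=0$, the sets $\{0\}$, $i\alpha\mathbb Z$, $i(2\mathbb Z\cup3\mathbb Z)$ and $i\mathbb R$ are cyclic, although $2\mathbb Z\cup 3\mathbb Z$ is not a group. The set $\{0,i,-i\}$ is not cyclic, because $2i$ is missing.

Is the boundary spectrum of a positive semigroup on $C_0(X)$ always cyclic, or are there $X$ and a semigroup for which it is not? This problem is posed in "One-parameter Semigroups of Positive Operators" (https://www.math.uni-tuebingen.de/de/forschung/agfa/members/nagel-one-parameter-semigroups-of-positive-operators.pdf), where it is recorded as unknown if there are semigroups whose boundary spectrum is not cyclic. We shall prove that it is always cyclic.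

In $E=\mathbb C^n$ the claim is trivial. If $e^{tA}\ge0$ for all $t\ge 0$, the off-diagonal entries $\lim_{t\downarrow0}t^{-1}(e^{tA})_{ij}$ of $A$ are $\ge0$, so $A+c\ge0$ for large $c$. The spectrum of the positive matrix $A+c$ lies in the disc of radius $r(A+c)$ about $0$, and $r(A+c)\in\sigma(A+c)$ by Perron–Frobenius. The disc touches the vertical line through $r(A+c)$ only at $r(A+c)$. So $\sigma_b(A)=\{s(A)\}$.

## 2. How the invariance of the modulus is lost

Suppose $s(A)=0$ and $T(t)f=e^{i\alpha t}f$. Positivity gives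
$$|f|=|T(t)f|\le T(t)|f| ,$$
which is only one half of the hypothesis $T(t)|f|=|f|$. A natural way to force equality is to look for a functional $\psi\ge0$ on $E$ that is strictly positive ($u\ge0$, $u\neq0$ imply $\langle u,\psi\rangle>0$) and satisfies $\langle T(t)u,\psi\rangle\le\langle u,\psi\rangle$ for $u\ge0$. Then $T(t)|f|-|f|\ge0$ has $\langle T(t)|f|-|f|,\psi\rangle\le0$, so it is zero and Proposition 1 applies. In general there is no such $\psi$.

**Example 1.** Let $E=C(\mathbb T)\times C_0(\mathbb R)=C_0(\mathbb T\cup\mathbb R)$ (disjoint union), let $0\le k\in C_0(\mathbb R)$ have compact support, $k\ne0$, and let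
$$A(f,g)=\Bigl(f',\;g'+\tfrac1{2\pi}\int_0^{2\pi}f(\theta)\,d\theta\cdot k\Bigr),\qquad D(A)=\{(f,g)\in E: f,g\in C^1,\ g'\in C_0(\mathbb R)\}.$$
It generates the positive semigroup $T(t)(f,g)=(f_t,g_t)$ with
$$f_t(\theta)=f(\theta+t),\qquad g_t(x)=g(x+t)+\tfrac1{2\pi}\int_0^{2\pi}f(\theta)\,d\theta\int_x^{x+t}k(u)\,du .$$
Here $\|T(t)\|\le1+\|k\|_1$, so $s(A)\le0$. For $n\ne0$ the mean of $e_n$ is zero, so $(e_n,0)$ is an eigenfunction for $in$; hence $s(A)=0$.

The modulus of $(e_n,0)$ is $(1,0)$, and $T(t)(1,0)=(1,\int_x^{x+t}k)$ is larger than $(1,0)$. So equality fails, and no functional $\psi$ as above exists. Moreover $0$ is not an eigenvalue. If $f'=0$, then $f$ is a constant $c$. Then $g'=-ck$ with $g\in C_0(\mathbb R)$ gives $0=\int g'=-c\|k\|_1$, so $c=0$, and $g$ is constant, hence $0$. Thus the set of *eigenvalues* on the boundary line is not cyclic.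

But $0$ is in the *spectrum*. Let $\operatorname{supp}k\subseteq[-a,a]$ and $\kappa(x)=\int_{-\infty}^xk$. Take $\eta_R\in C^1(\mathbb R)$ with $0\le\eta_R\le 1$, equal to $1$ on $(-\infty,a]$ and to $0$ on $[a+R,\infty)$, with $|\eta_R'|\le2/R$. Put $g_R=-\kappa\eta_R$. Then $g_R'=-k-\kappa\eta_R'$, since $\eta_R=1$ on $\operatorname{supp}k$. So $(1,g_R)\in D(A)$ has norm $\ge1$ and
$$\|A(1,g_R)\|=\|\kappa\eta_R'\|_\infty\le2\|k\|_1/R\to0 .$$

**Example 2.** The same loss of equality is visible for a single matrix:
$$T=\begin{pmatrix}0&1&0\\1&0&0\\1&1&1\end{pmatrix},\qquad f=(1,-1,0),\quad Tf=-f,\qquad T^k|f|=(1,1,2k).$$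
The excess $T^k|f|-|f|$ is not small; it grows. (Here $1\in\sigma(T)$, with eigenvector $(0,0,1)$, which has nothing to do with $|f|$.)

So in general two things change. The spectral value $i\alpha$ need not be an eigenvalue, and the modulus of an (approximate) eigenvector is only *sub*invariant, with no control on the excess. The first defect will be cured by passing to sequences. The second is the serious one, and it will force us to follow spectral values instead of vectors.

## 3. Statements, and the vocabulary of Banach lattices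

All Banach lattices are complex: $E=E_{\mathbb R}+iE_{\mathbb R}$ with $E_{\mathbb R}$ a real Banach lattice, $|f|=\sup_\theta\operatorname{Re}(e^{i\theta}f)$ and $\|f\|=\||f|\|$. An operator is *real* if it maps $E_{\mathbb R}$ into itself, and *positive* ($T\ge0$) if it maps $E_+$ into $E_+$. For $T\ge0$ we have $|Tu|\le T|u|$, because $\operatorname{Re}(e^{i\theta}Tu)=T\operatorname{Re}(e^{i\theta}u)\le T|u|$ for every $\theta$. We write $\mathbb T=\{|z|=1\}$, $\|\varphi\|_\infty$ for the norm of $C(\mathbb T)$, $\mathcal P$ for the space of trigonometric polynomials $\varphi(z)=\sum_ja_jz^j$ (finite sums, $j\in\mathbb Z$), and $r(\cdot)$ for the spectral radius.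

**Theorem 1.** Let $A$ generate a positive $C_0$-semigroup on a Banach lattice $E$ (e.g. $E=C_0(X)$) with $\sigma(A)\neq\emptyset$. Then $\sigma_b(A)$ is cyclic.

In particular there is no locally compact $X$ and positive strongly continuous semigroup on $C_0(X)$ whose generator has non-empty spectrum and non-cyclic boundary spectrum. Theorem 1 follows from a statement about bounded operators.

**Theorem 2.** Let $E\ne\{0\}$ be a Banach lattice and let $K_j\in\mathcal L(E)$ $(j\in\mathbb Z)$ be such that $\sum_ja_jK_j\ge0$ whenever $\varphi=\sum_ja_jz^j\in\mathcal P$ satisfies $\varphi\ge0$ on $\mathbb T$. Assume $r(K_0)\le1$. If $1\in\sigma(K_1)$, then $1\in\sigma(K_m)$ for all $m\in\mathbb Z$.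

**Theorem 3.** (a) If $T\ge0$ is a bounded operator on a Banach lattice, its peripheral spectrum is cyclic: $r(T)e^{i\alpha}\in\sigma(T)$ implies $r(T)e^{im\alpha}\in\sigma(T)$ for all $m\in\mathbb Z$.

(b) Let $A$ be resolvent positive on a Banach lattice, i.e. $(\omega,\infty)\subset\rho(A)$ and $R(\lambda,A)\ge0$ for $\lambda>\omega$, for some $\omega\in\mathbb R$ ($D(A)$ need not be dense), with $\sigma(A)\ne\emptyset$. Then $s(A)<\infty$, $s(A)\in\sigma(A)$, and $\sigma_b(A)$ is cyclic.

(c) For $s\in\mathbb R$, a set $\Sigma\subseteq s+i\mathbb R$ is the boundary spectrum of some positive $C_0$-semigroup on some $C_0(X)$ with $\sigma(A)\ne\emptyset$ and $s(A)=s$ if and only if $\Sigma$ is non-empty, closed and cyclic.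

Theorem 3 is not needed for the question posed; its proof is in Section 9.

The following textbook facts are used.

For a closed operator $A$ and $\mu\in\rho(A)$,
$$\sigma(R(\mu,A))\setminus\{0\}=\{(\mu-\lambda)^{-1}:\lambda\in\sigma(A)\}.\tag{1}$$
If $A$ is bounded, $r(R(\mu,A))=\operatorname{dist}(\mu,\sigma(A))^{-1}$. A boundary point $\lambda$ of the spectrum of a bounded operator $B$ is an approximate eigenvalue: there are unit vectors $f_n$ with $\|Bf_n-\lambda f_n\|\to0$.

*Kakutani's theorem.* For $0\ne e\in E_+$ the ideal $E_e=\{u:|u|\le ce\text{ for some }c\}$ is isomorphic, as a (complexified) vector lattice, to $C(K)$ for some compact $K$, with $e$ corresponding to the constant $1$.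

*Dedekind completeness.* A Banach lattice $F$ is Dedekind complete if every non-empty order bounded subset of $F_{\mathbb R}$ has a supremum. Two elements are disjoint if $|u|\wedge|v|=0$. In a Dedekind complete $F$, for every $e\ge0$ there is a *band projection* $P$ onto the band generated by $e$ (the elements disjoint from everything that is disjoint from $e$). It satisfies $P^2=P$, $0\le Pu\le u$ for $u\ge0$, $Pe=e$, and $Pv=0$ if $v$ is disjoint from $e$. In $L^p(\mu)$, $1\le p<\infty$, band projections are multiplications by indicator functions of measurable sets. In $C[0,1]$ the only band projections are $0$ and $I$, since $[0,1]$ has no other clopen subsets.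

*The bidual.* $E''$ is a Dedekind complete Banach lattice containing $E$ isometrically as a sublattice (so moduli of elements of $E$ are the same in $E''$). For $K\in\mathcal L(E)$, $\|K''\|=\|K\|$, and $K\ge0$ implies $K''\ge0$.

## 4. Resolvents as Fourier moments of a positive object

The aim of this section is to deduce Theorem 1 from Theorem 2 and to see what the hypothesis on $(K_j)$ means.

**Proof that Theorem 2 implies Theorem 1.** Since $s(A)$ is at most the growth bound and $\sigma(A)\ne\emptyset$, it is a real number. Replacing $T(t)$ by $e^{-s(A)t}T(t)$ we may assume $s(A)=0$. Let $i\alpha\in\sigma(A)$. Fix $\lambda_0>0$ larger than the growth bound and put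
$$K_j=\lambda_0R(\lambda_0+ij\alpha,A)\qquad(j\in\mathbb Z).$$
For $\varphi=\sum a_jz^j\in\mathcal P$ with $\varphi\ge0$ and $u\ge0$, the Laplace transform formula for the resolvent gives
$$\sum_ja_jK_ju=\lambda_0\int_0^\infty e^{-\lambda_0t}\sum_ja_je^{-ij\alpha t}\,T(t)u\,dt=\lambda_0\int_0^\infty e^{-\lambda_0t}\varphi(e^{-i\alpha t})\,T(t)u\,dt\ge0 .$$
For $\lambda\in\sigma(A)$ we have $\operatorname{Re}\lambda\le0$, so $|\lambda_0-\lambda|\ge\lambda_0$. By (1), $r(K_0)\le1$. Also by (1), $1\in\sigma(K_m)$ if and only if $\lambda_0=\lambda_0+im\alpha-\lambda$ for some $\lambda\in\sigma(A)$, that is,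
$$1\in\sigma(K_m)\iff im\alpha\in\sigma(A).\tag{2}$$
So $1\in\sigma(K_1)$, $E\ne\{0\}$, and Theorem 2 gives $im\alpha\in\sigma(A)$ for all $m\in\mathbb Z$. $\square$

**Example 3.** Let $E=\mathbb C$. If $\mu$ is a positive measure on $\mathbb T$, the numbers $K_j=\int z^jd\mu$ satisfy the positivity hypothesis, and by the Riesz theorem all examples are of this form (the linear map $\sum a_jz^j\mapsto\sum a_jK_j$ is positive, hence bounded, on $\mathcal P$, and extends positively to $C(\mathbb T)$). The hypotheses of Theorem 2 say $\mu(\mathbb T)\le1$ and $\int z\,d\mu=1$. Hence $\int(1-\operatorname{Re}z)\,d\mu\le0$, so $\mu$ lives at $z=1$, $\mu=\delta_1$, and $K_m=1$ for all $m$. Theorem 2 is an operator version of this one-line argument: something of total size at most one must have a spectral part concentrated at $z=1$.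

**Example 4.** Let $T\ge0$ be a bounded operator and $K_j=e^{-ij\alpha}T$. Then $\sum a_jK_j=\varphi(e^{-i\alpha})T\ge0$ if $\varphi\ge0$. Here $1\in\sigma(K_m)$ means $e^{im\alpha}\in\sigma(T)$.

## 5. Positive maps on $C(\mathbb T)$ and the twist by a phase

First we show that a positive map $\varphi\mapsto\Lambda(\varphi)$ controls all its values by $\Lambda(1)$, even after taking powers. This is the only quantitative tool of the proof.

**Lemma 1 (domination).** Let $F$ be a Banach lattice and $\Lambda:\mathcal P\to\mathcal L(F)$ linear with $\Lambda(\varphi)\ge0$ whenever $\varphi\ge0$. Then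
$$|\Lambda(\varphi)u|\le\|\varphi\|_\infty\Lambda(1)|u|\qquad(\varphi\in\mathcal P,\ u\in F).$$

**Proof.** By homogeneity let $\|\varphi\|_\infty\le1$. For a real-valued $\psi\in\mathcal P$, the operator $\Lambda(\psi)=\Lambda(\psi+\|\psi\|_\infty)-\|\psi\|_\infty\Lambda(1)$ is a difference of positive operators, hence real.

*Positive $u$.* The real and imaginary parts of an element of $\mathcal P$ belong to $\mathcal P$. For $u\ge0$ and all $\theta$, since $\operatorname{Re}(e^{i\theta}\varphi)\le1$,
$$\operatorname{Re}\big(e^{i\theta}\Lambda(\varphi)u\big)=\Lambda\big(\operatorname{Re}(e^{i\theta}\varphi)\big)u\le\Lambda(1)u .$$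
Taking the supremum over $\theta$, $|\Lambda(\varphi)u|\le\Lambda(1)u$.

*A crude bound for all $w$.* Write $w=w_1+iw_2$ and split each $w_i\in F_{\mathbb R}$ into positive and negative parts. Then $|\Lambda(\varphi)w|\le\Lambda(1)(|w_1|+|w_2|)\le2\Lambda(1)|w|$.

*The sharp bound.* Let $u\ne0$, $e=|u|$, $\varepsilon>0$. By Kakutani's theorem identify $F_e$ with $C(K)$, $e$ with $1$, and $u$ with $\tilde u\in C(K)$, $|\tilde u|=1$. Cover $K$ by finitely many open sets $\{|\tilde u-c_i|<\varepsilon\}$, $|c_i|=1$, and let $(v_i)$ be a subordinate partition of unity. Then $|\tilde u-\sum c_iv_i|\le\sum v_i|\tilde u-c_i|\le\varepsilon$. In $F$: $v_i\ge0$, $\sum v_i=e$, $|u-\sum c_iv_i|\le\varepsilon e$. Using the crude bound for the error and the bound for positive vectors for each $v_i$,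
$$|\Lambda(\varphi)u|\le2\varepsilon\Lambda(1)e+\sum_i|\Lambda(\varphi)v_i|\le2\varepsilon\Lambda(1)e+\sum_i\Lambda(1)v_i=(1+2\varepsilon)\Lambda(1)|u| .$$
Let $\varepsilon\to0$. $\square$

**Extension to $C(\mathbb T)$ and bounds for powers.** Lemma 1 gives $\|\Lambda(\varphi)\|\le\|\varphi\|_\infty\|\Lambda(1)\|$. Since $\mathcal P$ is dense in $C(\mathbb T)$, $\Lambda$ extends uniquely to a bounded linear map $C(\mathbb T)\to\mathcal L(F)$. The extension is positive: if $0\le\varphi\in C(\mathbb T)$, its Fejér means are non-negative elements of $\mathcal P$ converging uniformly to $\varphi$, and limits of positive operators are positive. The inequality of Lemma 1 persists for $\varphi\in C(\mathbb T)$ by continuity. Iterating it,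
$$|\Lambda(\varphi)^ku|\le\|\varphi\|_\infty\Lambda(1)|\Lambda(\varphi)^{k-1}u|\le\dots\le\|\varphi\|_\infty^k\Lambda(1)^k|u| ,$$
so
$$\|\Lambda(\varphi)^k\|\le\|\varphi\|_\infty^k\|\Lambda(1)^k\|\qquad(k\in\mathbb N,\ \varphi\in C(\mathbb T)).\tag{3}$$
Hence, if $r(\Lambda(1))\le1$, then $r(\Lambda(\varphi))\le1$ for *every* $\varphi$ in the unit ball of $C(\mathbb T)$.

**The twist.** In Proposition 1 the phase of $f$ was multiplied in $m$ times. Here is the operator form. Let $F$ be a Dedekind complete Banach lattice and let $\Lambda(\varphi)=\sum a_jL_j$, with $L_j\in\mathcal L(F)$, be positive as in Lemma 1. Let $P_0,\dots,P_r$ be band projections with $P_lP_{l'}=0$ for $l\neq l'$ and $\sum P_l=I$, let $s_l\in\mathbb T$, and $S=\sum s_lP_l$. Then $S^j=\sum_ls_l^jP_l$ for $j\in\mathbb Z$. For $\varphi=\sum a_jz^j\in\mathcal P$ define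
$$\Phi_S(\varphi)=\sum_ja_jS^{-j}L_jS^j=\sum_{l,l'}\sum_ja_j\Big(\frac{s_{l'}}{s_l}\Big)^jP_lL_jP_{l'}=\sum_{l,l'}P_l\,\Lambda(\varphi_{s_{l'}/s_l})\,P_{l'},\qquad\varphi_w(z)=\varphi(wz).\tag{4}$$
If $\varphi\ge0$ on $\mathbb T$, then $\varphi_w\ge0$ for every $w\in\mathbb T$, so the last expression shows $\Phi_S(\varphi)\ge0$. Thus the twisted family $S^{-j}L_jS^j$ again satisfies the positivity hypothesis, and
$$\Phi_S(1)=L_0,\qquad\Phi_S(z^j)=S^{-j}L_jS^j .\tag{5}$$
By Lemma 1, $\Phi_S$ extends to a positive map on $C(\mathbb T)$ that satisfies (3) with $\Lambda(1)$ replaced by $L_0$, a bound that does not depend on $S$.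

**Back to the easy case.** Suppose $L_1f=f$ with $f=Sh$, $h=|f|$, and suppose in addition $L_0h=h$. Then $\Phi_S(z)h=h=\Phi_S(1)h$, and taking real parts, $\Phi_S(1-\operatorname{Re}z)h=0$. Given a real $\varphi\in C(\mathbb T)$ and $\delta>0$ there is $C$ with $|\varphi-\varphi(1)|\le\delta+C(1-\operatorname{Re}z)$ on $\mathbb T$, so $|\Phi_S(\varphi)h-\varphi(1)h|\le\delta h$. Letting $\delta\to0$ and treating real and imaginary parts separately, $\Phi_S(\varphi)h=\varphi(1)h$ for all $\varphi\in C(\mathbb T)$. With $\varphi=z^m$ this reads $L_mS^mh=S^mh$. This is Proposition 1 again: on $h$, everything is concentrated at $z=1$.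

Now see how this breaks. In Example 2, viewed through Example 4 with $\alpha=\pi$, we have $L_j=(-1)^jT$, $S=\operatorname{diag}(1,-1,1)$, $h=(1,1,0)$. The $(l,l')$ entry of $S^{-j}L_jS^j$ is $s_l^{-j}(-1)^jT_{ll'}s_{l'}^j$, so
$$\Phi_S(\varphi)=\begin{pmatrix}0&\varphi(1)&0\\\varphi(1)&0&0\\\varphi(-1)&\varphi(1)&\varphi(-1)\end{pmatrix}.$$
Here $\Phi_S(\operatorname{Re}z)h=h$, but $\Phi_S(1)h=(1,1,2)$, and $\Phi_S(z^2)h=(1,1,2)\ne h$: the vector $h$ sees mass at $z=-1$. Yet take $p=\max(\operatorname{Re}z,0)$. Then $\Phi_S(p^N)=\begin{pmatrix}0&1&0\\1&0&0\\0&1&0\end{pmatrix}$ has spectral radius $1$ for every $N$. As a *spectral* statement, concentration at $z=1$ survives. The next section explains why.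

## 6. A spectral value on the edge cannot be lost

**Lemma 2.** If $T\ge0$ is a bounded operator on a Banach lattice $\ne\{0\}$, then $r(T)\in\sigma(T)$.

**Proof.** For $|\lambda|>r(T)$ the Neumann series gives $|R(\lambda,T)u|\le\sum_n|\lambda|^{-n-1}T^n|u|=R(|\lambda|,T)|u|$, so
$$\operatorname{dist}(\lambda,\sigma(T))^{-1}=r(R(\lambda,T))\le\|R(\lambda,T)\|\le\|R(|\lambda|,T)\|.$$
If $r(T)\in\rho(T)$, the right side stays bounded as $|\lambda|\downarrow r(T)$. Then $\sigma(T)$ has positive distance from the circle $|\lambda|=r(T)$, although it contains a point of modulus $r(T)$: a contradiction. $\square$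

**Lemma 3 (propagation).** Let $D\subset\mathbb C$ be open and connected, $G\ne\{0\}$ a complex Banach space, and $B:D\to\mathcal L(G)$ holomorphic with $r(B(c))\le1$ for all $c\in D$. If $1\in\sigma(B(c_0))$ for some $c_0\in D$, then $1\in\sigma(B(c))$ for all $c\in D$.

**Proof.** *Subharmonicity.* We first show: if $H:D\to\mathcal L(G)$ is holomorphic, then $\log r(H)$ is subharmonic or $\equiv-\infty$ (Vesentini); that is, it is upper semicontinuous with values in $[-\infty,\infty)$ and at each point is at most its mean over small circles. For a functional $\ell$ on $\mathcal L(G)$ with $\|\ell\|\le1$ the function $\log|\ell(H)|$ has the sub-mean value property. Hence $\log|\ell(H(c))|$ is at most the mean of $\log\|H\|$ over small circles about $c$. Taking the supremum over $\ell$, so is $\log\|H(c)\|$, and $\log\|H\|$ is upper semicontinuous because $\|H\|$ is continuous. Apply this to $H^{2^n}$: the functions $2^{-n}\log\|H^{2^n}\|$ are subharmonic (or $\equiv-\infty$). They decrease in $n$, since $\|H^{2^{n+1}}\|\le\|H^{2^n}\|^2$,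 and tend to $\log r(H)$. A decreasing limit of upper semicontinuous functions is upper semicontinuous, and the mean value inequality passes to the limit by monotone convergence.

*Application.* Since $r(B(c))\le1$, the map $c\mapsto(2-B(c))^{-1}$ is defined and holomorphic on $D$, so
$$v(c)=\log r\big((2-B(c))^{-1}\big)=-\log\operatorname{dist}(2,\sigma(B(c)))$$
is subharmonic. The compact non-empty set $\sigma(B(c))$ lies in the closed unit disc, whose unique nearest point to $2$ is $1$, at distance $1$. Hence $v\le0$, with $v(c)=0$ if and only if $1\in\sigma(B(c))$. As $v(c_0)=0$, the maximum principle gives $v\equiv0$ on the connected set $D$. $\square$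

Combine this with (3). Suppose $\Phi$ is a positive map with $r(\Phi(1))\le1$, and $c\mapsto\varphi_c$ is a holomorphic family in the unit ball of $C(\mathbb T)$. If $1\in\sigma(\Phi(\varphi_c))$ for one $c$, then this holds for all $c$. Can we join $\varphi=z$ to $\varphi=z^m$ in this way? Not directly. For each $w\in\mathbb T$ the function $c\mapsto\varphi_c(w)$ is holomorphic with values in the closed disc; if it takes the unimodular value $w$ at an interior point, it is constant. So we must leave the unimodular functions before we can move. We do so as follows: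

1. Replace $z$ by $p=\max(\operatorname{Re}z,0)$, using positivity and the subinvariant vector. This is the only place where vectors are used.
2. Move from $p$ to $p^N$ along the family $p^c$.
3. For large $N$, $p^N$ is almost $z^mp^N$, because $p^N$ lives near $z=1$.
4. Move from $z^mp^N$ to $z^m$ along $z^m[p^N+c(1-p^N)]$, with $c$ from $0$ to the boundary value $1$.

## 7. Approximate phases and spaces of sequences

To twist we need the phase of a vector as an operator. On $C_0(X)$ a function may have zeros, and on a general lattice there may be no band projections. In a Dedekind complete lattice the phase can be approximated.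

**Lemma 4 (approximate phases).** Let $F$ be a Dedekind complete Banach lattice, $0\ne f\in F$, $h=|f|$, $\varepsilon>0$. There are pairwise disjoint band projections $P_0,\dots,P_r$ with $\sum P_l=I$ and $s_l\in\mathbb T$ such that $S=\sum s_lP_l$ satisfies $\|f-Sh\|\le\varepsilon\|h\|$. Moreover $S$ is invertible, $S^j=\sum_ls_l^jP_l$ for $j\in\mathbb Z$, and $|S^ju|=|u|$ for all $u\in F$; in particular every $S^j$ is an isometry.

**Proof.** *Partition.* Identify the ideal $F_h$ with $C(K)$, $h$ with $1$. As an ideal of a Dedekind complete lattice, the real part of $F_h$ is Dedekind complete. So $C(K,\mathbb R)$ is Dedekind complete, which means that $K$ is extremally disconnected; hence $K$ has a base of clopen sets. Let $f$ correspond to $\tilde f$, $|\tilde f|=1$. Each $x\in K$ has a clopen neighborhood on which $|\tilde f-\tilde f(x)|\le\varepsilon$. Choosing a finite subcover and making it disjoint, we get a partition of $K$ into non-empty clopen sets $K_1,\dots,K_r$ and $s_l\in\mathbb T$ with $|\tilde f-s_l|\le\varepsilon$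 on $K_l$. Let $e_l\in F_h$ correspond to $1_{K_l}$. These are pairwise disjoint and $\sum e_l=h$.

*Projections.* For $l\ge1$ let $P_l$ be the band projection onto the band generated by $e_l$. These bands are pairwise disjoint, so $P_lP_{l'}=0$ for $l\ne l'$, and $P_le_l=e_l$, $P_le_{l'}=0$. Thus $P_lh=e_l$. Put $P_0=I-\sum_{l\ge1}P_l$, the band projection onto the complement of these bands, and $s_0=1$. Then $P_0h=0$, so $Sh=\sum_{l\ge1}s_le_l$, which corresponds to $\sum s_l1_{K_l}$. Hence $|f-Sh|\le\varepsilon h$.

*Powers.* Since $P_lP_{l'}=0$ for $l\neq l'$ and $\sum P_l=I$, the formula for $S^j$, $j\in\mathbb Z$, follows. Each $P_l$ is positive, so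
$$|S^ju|\le\sum_l|s_l^jP_lu|=\sum_l|P_lu|\le\sum_lP_l|u|=|u| .$$
Applying this with $-j$ and $S^ju$ in place of $j$ and $u$ gives $|u|\le|S^ju|$. $\square$

**Sequence spaces.** Approximate eigenvectors become honest vectors in the following space. For a Banach lattice $F\ne\{0\}$ let $\widehat F=\ell^\infty(F)/c_0(F)$, and write $(u_n)^\wedge$ for the class of $(u_n)$. As the quotient by a closed ideal it is a Banach lattice, with $|(u_n)^\wedge|=(|u_n|)^\wedge$ and $\|(u_n)^\wedge\|=\limsup\|u_n\|$. For $F=\mathbb C$, for instance, $\widehat F=\ell^\infty/c_0$, and a sequence is zero in $\widehat F$ exactly when it tends to $0$. A bounded sequence $(B_n)$ in $\mathcal L(F)$ induces $\widehat B\in\mathcal L(\widehat F)$ by $\widehat B(u_n)^\wedge=(B_nu_n)^\wedge$. The map $(B_n)\mapsto\widehat B$ is linear and multiplicative, and $B_n\ge0$ for all $n$ implies $\widehat B\ge0$. Moreover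
$$\|\widehat B\|=\limsup_n\|B_n\| .\tag{6}$$
Here "$\le$" is immediate, and for "$\ge$" choose unit vectors $u_n$ with $\|B_nu_n\|\ge\|B_n\|-1/n$.

## 8. From $1\in\sigma(K_1)$ to $1\in\sigma(K_m)$

We prove Theorem 2. Let $F=E''$ and $T=K_0''$. Since $\|T^k\|=\|K_0^k\|$, $r(T)\le1$. Put $\Lambda(\varphi)=\sum a_jK_j''\in\mathcal L(F)$ for $\varphi=\sum a_jz^j\in\mathcal P$. This is the bidual of $\sum a_jK_j$, so it is positive if $\varphi\ge0$. For $S$ as in Lemma 4, let $\Phi_S$ be the twisted map (4) with $L_j=K_j''$.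

**Step 1: twisting approximate eigenvectors.** *The purpose is to produce positive maps $\Phi_n$ and positive unit vectors $h_n$ with $\Phi_n(z)h_n\approx h_n$.* By Lemma 1 on $E$ with $\varphi=z$, iterated, $|K_1^ku|\le K_0^k|u|$, so $r(K_1)\le r(K_0)\le1$. Therefore $1$ is a boundary point of $\sigma(K_1)$, and there are $f_n\in E$ with $\|f_n\|=1$, $\|K_1f_n-f_n\|\to0$. Let $h_n=|f_n|$. Choose $S_n$ by Lemma 4 in $F$ with $\|f_n-S_nh_n\|\le1/n$, and write $\Phi_n=\Phi_{S_n}$. By (5), $\Phi_n(z)=S_n^{-1}K_1''S_n$, and $S_n$ is isometric, so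
$$\|\Phi_n(z)h_n-h_n\|=\|K_1''S_nh_n-S_nh_n\|\le\frac{\|K_1\|+1}n+\|K_1f_n-f_n\|=:\varepsilon_n\to0 .$$

**Step 2: from $z$ to $p$.** *The purpose is to show that $p=\max(\operatorname{Re}z,0)$ gives an operator of spectral radius exactly $1$.* For real $\psi\in C(\mathbb T)$ the operator $\Phi_n(\psi)$ is real, as a difference of positive operators. Hence, with $d_n=|\Phi_n(z)h_n-h_n|$, $\|d_n\|\le\varepsilon_n$,
$$\Phi_n(\operatorname{Re}z)h_n=\operatorname{Re}(\Phi_n(z)h_n)\ge h_n-d_n .$$
As $p\ge\operatorname{Re}z$ and $\Phi_n$ is positive,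
$$\Phi_n(p)h_n\ge\Phi_n(\operatorname{Re}z)h_n\ge h_n-d_n .$$
For $\varphi\in C(\mathbb T)$ we have $\|\Phi_n(\varphi)\|\le\|\varphi\|_\infty\|T\|$, so $(\Phi_n(\varphi))_n$ induces an operator $\widehat\Phi(\varphi)\in\mathcal L(\widehat F)$. The map $\widehat\Phi:C(\mathbb T)\to\mathcal L(\widehat F)$ is linear and positive. Applying (6) to the sequences $\Phi_n(\varphi)^k$ and using (3) for each $\Phi_n$ with $\Phi_n(1)=T$, we get
$$\|\widehat\Phi(\varphi)^k\|\le\|\varphi\|_\infty^k\|T^k\|\qquad(k\in\mathbb N,\ \varphi\in C(\mathbb T)).\tag{7}$$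
In particular $r(\widehat\Phi(\varphi))\le1$ whenever $\|\varphi\|_\infty\le1$. Let $\hat h=(h_n)^\wedge\ge0$, so $\|\hat h\|=1$. The errors $d_n$ disappear in $\widehat F$: $\widehat\Phi(p)\hat h\ge\hat h$. Iterating with the positive operator $\widehat\Phi(p)$, $\widehat\Phi(p)^k\hat h\ge\hat h$, hence $\|\widehat\Phi(p)^k\|\ge1$ for all $k$. So $r(\widehat\Phi(p))=1$, and by Lemma 2,
$$1\in\sigma(\widehat\Phi(p)) .$$
Only the inequality $\widehat\Phi(p)\hat h\ge\hat h$ was used; no equality is needed any more.

**Step 3: from $p$ to $p^N$.** *The purpose is to concentrate near $z=1$ without losing the spectral value $1$.* For $\operatorname{Re}c>0$ let $p^c\in C(\mathbb T)$, with $p^c=0$ where $p=0$. We claim that $c\mapsto p^c\in C(\mathbb T)$ is holomorphic. Let $\operatorname{Re}c_0=\rho>0$. The function $(\log p)^kp^{c_0}$, set to $0$ where $p=0$, is continuous, and with $x=-\log p\ge0$,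
$$\frac1{k!}\|(\log p)^kp^{c_0}\|_\infty\le\sup_{x\ge0}\frac{x^ke^{-\rho x}}{k!}=\frac{(k/e)^k}{k!}\,\rho^{-k}\le\rho^{-k}\qquad(k\ge1).$$
The supremum is attained at $x=k/\rho$, and $k!\ge(k/e)^k$. For $k=0$ the left side is at most $1$. So for $|c-c_0|<\rho$ the series $\sum_k\frac{(c-c_0)^k}{k!}(\log p)^kp^{c_0}$ converges in $C(\mathbb T)$; its sum is $p^c$. Hence $c\mapsto\widehat\Phi(p^c)$ is holomorphic on $\{\operatorname{Re}c>0\}$. As $0\le p\le1$, $\|p^c\|_\infty\le1$, so $r(\widehat\Phi(p^c))\le1$ by (7). Lemma 3 with $c_0=1$ gives $1\in\sigma(\widehat\Phi(p^N))$ for $N=1,2,\dots$, and therefore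
$$\|\widehat\Phi(p^N)^k\|\ge1\qquad(k,N\in\mathbb N).\tag{8}$$

**Step 4: from $p^N$ to $z^m$.** *The purpose is to use that $p^N$ and $z^mp^N$ become indistinguishable as $N\to\infty$, and then to fill in the rest of the circle.* Fix $m\in\mathbb Z$. To take the limit in $N$, let $G=\ell^\infty(\widehat F)/c_0(\widehat F)$. Let $Q\in\mathcal L(G)$ be induced by $(\widehat\Phi(p^N))_{N\ge1}$, and for $c\in\mathbb C$ let $B(c)\in\mathcal L(G)$ be induced by
$$\Big(\widehat\Phi\big(z^m[\,p^N+c(1-p^N)\,]\big)\Big)_{N\ge1}.$$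
These sequences are bounded by (7), and $c\mapsto B(c)$ is affine, hence holomorphic.

*$r(B(c))\le1$ for $|c|\le1$.* Since $0\le p\le1$, $|z^m[p^N+c(1-p^N)]|\le p^N+|c|(1-p^N)\le1$. So (7) and (6) (for $\widehat F$) give $\|B(c)^k\|\le\|T^k\|$, and $r(T)\le1$.

*$1\in\sigma(Q)$.* We have $Q\ge0$. By (6) and (8), $\|Q^k\|=\limsup_N\|\widehat\Phi(p^N)^k\|\ge1$ for all $k$, and $\|Q^k\|\le\|T^k\|$ by (7). So $r(Q)=1$, and Lemma 2 applies.

*$B(0)=Q$.* Write $z=e^{i\theta}$. The function $p$ is $\cos\theta$ for $|\theta|\le\pi/2$ and $0$ elsewhere. On $[0,\pi/2)$, $(\log\cos\theta)'=-\tan\theta\le-\theta$, so $\cos\theta\le e^{-\theta^2/2}$ for $|\theta|\le\pi/2$. With $|z^m-1|\le|m||\theta|$,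
$$\|z^mp^N-p^N\|_\infty\le\sup_{|\theta|\le\pi/2}|m||\theta|e^{-N\theta^2/2}\le\frac{|m|}{\sqrt{eN}}\to0 ,$$
because $\theta e^{-N\theta^2/2}$ is largest at $\theta=N^{-1/2}$. By (7) with $k=1$, $\|\widehat\Phi(z^mp^N)-\widehat\Phi(p^N)\|\to0$, and by (6) $B(0)=Q$.

So $1\in\sigma(B(0))$. Lemma 3 on $\{|c|<1\}$ gives $1\in\sigma(B(c))$ for all $|c|<1$. As $c\to1$ in this disc, $B(c)\to B(1)$ in norm. If $1$ were in $\rho(B(1))$, then $1-B(c)$ would be invertible for $c$ close to $1$, since invertible operators form an open set. Hence $1\in\sigma(B(1))$.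

**Step 5: untwisting.** *The purpose is to translate this back to $K_m$.* The operator $B(1)$ is induced by the constant sequence $\widehat\Phi(z^m)$, and $\widehat\Phi(z^m)$ is induced by $\Phi_n(z^m)=S_n^{-m}K_m''S_n^m$. Suppose $1\in\rho(K_m)$, and let $V=((1-K_m)^{-1})''$, the inverse of $1-K_m''$. Then $S_n^{-m}VS_n^m$ is the inverse of $1-S_n^{-m}K_m''S_n^m=1-\Phi_n(z^m)$. Since $S_n^{\pm m}$ are isometries, its norm is $\|V\|$ for all $n$. So these inverses form a bounded sequence and induce an inverse of $1-\widehat\Phi(z^m)$ on $\widehat F$. The constant sequence consisting of this inverse induces an inverse of $1-B(1)$ on $G$. This contradicts $1\in\sigma(B(1))$. Hence $1\in\sigma(K_m)$, and Theorem 2 is proved; with Section 4, so is Theorem 1. $\blacksquare$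

In Example 1 every $in$ with $n\ne0$ lies in $\sigma_b(A)$, so Theorem 1 forces $0\in\sigma(A)$, as we found by hand, although $0$ is not an eigenvalue.

## 9. Single operators, resolvent positive operators, and all possible boundary spectra

We prove Theorem 3.

**Part (a).** If $E=\{0\}$ there is nothing to prove. If $r(T)=0$, then $\sigma(T)=\{0\}$ and the claim is trivial. Otherwise normalize $r(T)=1$. Let $e^{i\alpha}\in\sigma(T)$ and $K_j=e^{-ij\alpha}T$. By Example 4 the positivity hypothesis holds, $r(K_0)=1$, and $1\in\sigma(K_m)\iff e^{im\alpha}\in\sigma(T)$. Theorem 2 gives the claim.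

**Part (b), the spectral bound.** *We locate $s(A)$ by applying Lemma 2 to resolvents.* Let $\lambda_0>\omega$ and $\delta(\lambda_0)=\operatorname{dist}(\lambda_0,\sigma(A))$. By (1) and $\sigma(A)\ne\emptyset$, $r(R(\lambda_0,A))=1/\delta(\lambda_0)>0$. By Lemma 2 this number is in $\sigma(R(\lambda_0,A))$, so by (1) $\lambda_0-\delta(\lambda_0)\in\sigma(A)\cap\mathbb R$. The set $\sigma(A)\cap\mathbb R$ is thus non-empty; it is closed and bounded above by $\omega$. Let $\mu$ be its maximum. Then $\lambda_0-\delta(\lambda_0)\le\mu$, while $\delta(\lambda_0)\le\lambda_0-\mu$ because $\mu\in\sigma(A)$. Hence $\delta(\lambda_0)=\lambda_0-\mu$ for every $\lambda_0>\omega$, and $\sigma(A)$ does not meet the open disc with center $\lambda_0$ and radius $\lambda_0-\mu$. A point $\mu+x+iy$ with $x>0$ lies in this disc as soon as $\lambda_0-\mu>(x^2+y^2)/(2x)$. So these discs cover $\{\operatorname{Re}\lambda>\mu\}$, and $s(A)=\mu\in\sigma(A)$; in particular $s(A)<\infty$.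

**Part (b), cyclicity.** *Without a semigroup, Bernstein's theorem replaces the Laplace integral of Section 4.* Shift so that $s(A)=0$. Let $i\alpha\in\sigma(A)$, $\lambda_0>\max(\omega,0)$, and $K_j=\lambda_0R(\lambda_0+ij\alpha,A)$. For $u\in E_+$, $\mu\in E'_+$ the function $g(\lambda)=\langle R(\lambda,A)u,\mu\rangle$ satisfies
$$(-1)^ng^{(n)}(\lambda)=n!\,\langle R(\lambda,A)^{n+1}u,\mu\rangle\ge0\qquad(\lambda>\omega,\ n\ge0).$$
By Bernstein's theorem (applied to $g(\omega+\cdot)$ on $(0,\infty)$) there is a positive measure $\nu$ on $[0,\infty)$ with $g(\lambda)=\int_{[0,\infty)}e^{-\lambda t}\,d\nu(t)$ for $\lambda>\omega$. Both sides are holomorphic in $\operatorname{Re}\lambda>\max(\omega,0)$: the left side because $s(A)=0$, the right side because the integral converges absolutely there. So they agree there. For $\varphi=\sum a_jz^j\in\mathcal P$, $\varphi\ge0$,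
$$\Big\langle\sum_ja_jK_ju,\mu\Big\rangle=\lambda_0\int_{[0,\infty)}\varphi(e^{-i\alpha t})e^{-\lambda_0t}\,d\nu(t)\ge0 .$$
An element of $E$ on which every $\mu\in E_+'$ is $\ge0$ belongs to $E_+$, so $\sum a_jK_j\ge0$. As in Section 4, (1) gives $r(K_0)\le1$ and $1\in\sigma(K_m)\iff im\alpha\in\sigma(A)$. Theorem 2 gives $im\alpha\in\sigma(A)$ for all $m$.

**Part (c), necessity.** The generator of a positive $C_0$-semigroup is resolvent positive. So $\sigma_b(A)$ contains $s(A)$ by (b), it is closed because $\sigma(A)$ is, and it is cyclic by Theorem 1.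

**Part (c), sufficiency: construction.** *We place one rotation for each needed frequency.* Multiplying the semigroup by $e^{st}$ at the end, let $s=0$ and $\Sigma=iM$, where $M\subseteq\mathbb R$ is non-empty and closed, and $\alpha\in M$ implies $\alpha\mathbb Z\subseteq M$. Then $0\in M=-M$. Let $(\alpha_n)$ be a countable (possibly finite or empty) dense subset of $M\cap(0,\infty)$. Let $X$ be the topological disjoint union of one point $*$ and circles $\mathbb T_n$, one for each $n$. Then $C_0(X)$ is the $c_0$-sum of $\mathbb C$ and the spaces $C(\mathbb T_n)$. Let $T(t)$ act as the identity at $*$ and by $T_n(t)f(\theta)=f(\theta+\alpha_nt)$ on $\mathbb T_n$. These are positive isometries forming a group. Strong continuity is clear on vectors with finitely many non-zero components, which are dense, and follows everywhere because all $T(t)$ are isometries. So the generator $A$ satisfies $\sigma(A)\subseteq i\mathbb R$.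

**Part (c), sufficiency: $\Sigma\subseteq\sigma(A)$.** The function $e^{ik\theta}$ on $\mathbb T_n$ (and $0$ elsewhere) is an eigenfunction for $i\alpha_nk$, $k\in\mathbb Z$, and the indicator function of $*$ is one for $0$. Since the $\alpha_n$ are dense in $M\cap(0,\infty)$, $0\in M$, $M=-M$ and $\sigma(A)$ is closed, $\Sigma\subseteq\sigma(A)$.

**Part (c), sufficiency: $\sigma(A)\subseteq\Sigma$.** *The resolvents of the rotations must be bounded uniformly in $n$.* Let $\beta\in\mathbb R\setminus M$ and $d=\operatorname{dist}(\beta,M)>0$. The flow $T_n$ has period $\tau_n=2\pi/\alpha_n$; let $A_n$ be its generator. Since $\alpha_n\mathbb Z\subseteq M$, $\beta\notin\alpha_n\mathbb Z$ and $e^{-i\beta\tau_n}\ne1$. For $f\in C(\mathbb T_n)$,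
$$(i\beta-A_n)\int_0^{\tau_n}e^{-i\beta t}T_n(t)f\,dt=f-e^{-i\beta\tau_n}T_n(\tau_n)f=(1-e^{-i\beta\tau_n})f ,$$
and the integral operator commutes with $A_n$ on $D(A_n)$. Hence
$$R(i\beta,A_n)=(1-e^{-i\beta\tau_n})^{-1}\int_0^{\tau_n}e^{-i\beta t}T_n(t)\,dt .$$
Since $\alpha_n=2\pi/\tau_n$,
$$|1-e^{-i\beta\tau_n}|=2|\sin(\beta\tau_n/2)|\ge\frac2\pi\operatorname{dist}(\beta\tau_n,2\pi\mathbb Z)=\frac{2\tau_n}\pi\operatorname{dist}(\beta,\alpha_n\mathbb Z)\ge\frac{2\tau_nd}\pi .$$
The integral has norm at most $\tau_n$, so $\|R(i\beta,A_n)\|\le\frac\pi{2d}$ for all $n$. At $*$ the resolvent is $1/(i\beta)$, of modulus $\le1/d$ because $0\in M$. Let $R$ be the direct sum of these operators, which is bounded on the $c_0$-sum.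

It is the inverse of $i\beta-A$. Indeed, if $f$ has finitely many non-zero components, then $Rf\in D(A)$ and $(i\beta-A)Rf=f$. Since such $f$ are dense, $R$ is bounded and $A$ is closed, this holds for all $f\in C_0(X)$. Conversely, if $f\in D(A)$, then restriction to a component, which intertwines $T(t)$ and $T_n(t)$, shows that $f_n\in D(A_n)$ and $(Af)_n=A_nf_n$; the component at $*$ of $Af$ is $0$. So $R(i\beta-A)f=f$ componentwise. Thus $i\beta\in\rho(A)$.

Hence $\sigma(A)=\Sigma$, $s(A)=0$ and $\sigma_b(A)=\Sigma$. $\blacksquare$
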